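# Compact families that fill a fixed proportion of every finite set

## 1. A bet against uncountable sets

Let $S$ be a set, and identify each subset of $S$ with its characteristic function in $\{0,1\}^S$. A family $\mathscr G$ of finite subsets of $S$ is called **compact** if it is a closed (equivalently, compact) subset of $\{0,1\}^S$ with the product topology. It is called **hereditary** if $B\subset A\in\mathscr G$ implies $B\in\mathscr G$.

**Definition.** Let $\varepsilon>0$. A family $\mathscr G$ of finite subsets of $S$ is *$\varepsilon$-filling on $S$* iff it is hereditary and for every finite $A\subset S$ there is $B\subset A$ with $B\in\mathscr G$ and $|B|\ge\varepsilon|A|$.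

The two requirements pull against each other. Filling wants many large sets in $\mathscr G$. Compactness forbids the sets of $\mathscr G$ from growing into an infinite set, as the following criterion makes exact. We use it constantly.

**Lemma 1.** Let $\mathscr G$ be a hereditary family of finite subsets of $S$. A set $X\subset S$ lies in the closure of $\mathscr G$ iff every finite subset of $X$ belongs to $\mathscr G$. Hence $\mathscr G$ is compact iff there is no infinite $Y\subset S$ all of whose finite subsets belong to $\mathscr G$.

*Proof.* Let $X$ be in the closure and let $F\subset X$ be finite. The open set $\{Y: F\subset Y\}$ contains $X$, so it contains some $A\in\mathscr G$; then $F\subset A$ and $F\in\mathscr G$ by heredity. Conversely, suppose all finite subsets of $X$ are in $\mathscr G$. A basic neighborhood of $X$ is $\{Y: Y\cap T=X\cap T\}$ with $T$ finite, and it contains $X\cap T\in\mathscr G$. For the last sentence: a finite $X$ in the closure is a finite subset of itself, so it is in $\mathscr G$; an infinite $X$ in the closure is never in $\mathscr G$. $\square$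

The question, due to Fremlin and taken from "The McShane integral in weakly compactly generated spaces", is: *are there $\varepsilon$-filling compact families on uncountable sets?* As background we also quote, without using it, a fact of Fremlin: if one asks only for $|B|\ge\log|A|$ (some fixed base $>1$, nonempty $A$), then compact hereditary families with this property exist on sets of cardinality $\mathfrak c$.

The answer one would first guess is *no*. Let us test it.

*Bounded families.* The family of all sets of size at most $k$ is compact, because an infinite set has a $(k+1)$-element subset. On an infinite $S$ it is not $\varepsilon$-filling: take $|A|>k/\varepsilon$. So the members of $\mathscr G$ must be unbounded in size.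

*The natural numbers.* Here the answer is yes. On $\mathbb N=\{1,2,\dots\}$ let
$$\mathscr G=\{\emptyset\}\cup\{A\subset\mathbb N:\ A\text{ finite nonempty},\ |A|\le\min A\}.$$
It is hereditary, since passing to a nonempty subset lowers $|A|$ and raises $\min A$. It is compact: if $Y$ is infinite, a finite subset of $Y$ that contains $y=\min Y$ and has more than $y$ elements is not in $\mathscr G$. It is $\frac12$-filling: if $A=\{a_1<\dots<a_n\}$ with $n\ge1$, put $k=\lfloor n/2\rfloor+1$ and $B=\{a_k,\dots,a_n\}$. Then $|B|=\lceil n/2\rceil$ and $\min B=a_k\ge k\ge\lceil n/2\rceil$.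

*The same device on an uncountable $S$.* The number $\min A$ is a bound that each point imposes on the sets containing it. So take any $f:S\to\mathbb N$ and let $\mathscr G_f$ consist of $\emptyset$ and all finite nonempty $A$ with $|A|\le f(a)$ for every $a\in A$. This is hereditary and compact, by the same argument. But if $S$ is uncountable, some fiber $f^{-1}(n)$ is uncountable, and the members of $\mathscr G_f$ inside this fiber have at most $n$ elements. So $\mathscr G_f$ is not $\varepsilon$-filling for any $\varepsilon$.

*Ratio $1$.* A family with $\varepsilon=1$ contains all finite sets, so by Lemma 1 it is not compact on any infinite $S$.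

The tests on uncountable sets favor the guess. It is nevertheless wrong on the first uncountable cardinal.

**Theorem 1.** For every $\delta\in(0,1)$ there is a compact family $\mathscr G$ of finite subsets of $\omega_1$ that is $(1-\delta)$-filling on $\omega_1$.

Two weaker forms of the guess are right.

**Theorem 2.** (a) Let $\mathscr G$ be a compact hereditary family of finite subsets of an uncountable set $S$. Then there is $q\in\mathbb N$ and there are arbitrarily large finite $A\subset S$ such that every $B\subset A$ with $B\in\mathscr G$ has $|B|\le(1-\frac1q)|A|$.

(b) If $|S|=\kappa$ and $\kappa\to(\omega)^{<\omega}_2$ (that is, $\kappa$ is at least the first $\omega$-Erdős cardinal), then there is no $\varepsilon$-filling compact family on $S$ for any $\varepsilon>0$.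

So the answer to the question is yes, in ZFC: such families exist on every set of cardinality $\omega_1$, for every $\varepsilon<1$. If $S\subset\omega_1$, the members of $\mathscr G$ contained in $S$ form a family on $S$ that is still hereditary and $(1-\delta)$-filling, and compact by Lemma 1; thus Theorem 1 covers all $|S|\le\omega_1$. Nothing is claimed here for cardinals between $\omega_2$ and the first $\omega$-Erdős cardinal.

We recall the arrow. The relation $\kappa\to(\omega)^{<\omega}_2$ says: for every coloring of the finite subsets of $\kappa$ with two colors there is an infinite $H\subset\kappa$ (of order type $\omega$) such that, *for each* $n$, all $n$-element subsets of $H$ have the same color; the color may depend on $n$. For comparison, $\omega$ does not have this property. Color a finite subset of $\mathbb N$ by whether it lies in the family $|A|\le\min A$ above. Let $H$ be infinite with least element $h$, and let $n>h$. An $n$-subset of $H$ containing $h$ is outside the family, while an $n$-subset of $H\setminus\{1,\dots,n\}$ is inside it.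

## 2. Disjoint missing sets and homogeneous sets: proof of Theorem 2

**Proof of (a).** If $\mathscr G=\emptyset$, the statement is vacuous. Otherwise $\emptyset\in\mathscr G$. We choose pairwise disjoint finite sets $A_\xi\notin\mathscr G$, for $\xi<\omega_1$, by recursion. Suppose $A_\eta$ is chosen for $\eta<\xi$. The union of these sets is countable, so its complement in $S$ is infinite, and Lemma 1 gives a finite subset $A_\xi\notin\mathscr G$ of that complement. It is nonempty because $\emptyset\in\mathscr G$. Since there are only countably many sizes, uncountably many $A_\xi$ have the same size $q\ge1$.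

Let $A$ be the union of $k$ sets $A_\xi$ of size $q$, so $|A|=qk$. If $B\subset A$ and $B\in\mathscr G$, then $B$ contains none of these $A_\xi$, because $\mathscr G$ is hereditary. So $B$ misses at least one point of each, and $|B|\le(q-1)k=(1-\frac1q)|A|$. Here $k$ is arbitrary. $\square$

**Proof of (b).** Suppose $\mathscr G$ is $\varepsilon$-filling and compact on $S$. Color the finite subsets of $S$ by membership in $\mathscr G$, and let $H\subset S$ be infinite such that for each $n$ either all or none of the $n$-subsets of $H$ are in $\mathscr G$. Given $n$, take a finite $A\subset H$ with $|A|\ge n/\varepsilon$. Some $B\subset A$ in $\mathscr G$ has $|B|\ge\varepsilon|A|\ge n$, so by heredity some $n$-subset of $H$ is in $\mathscr G$, and hence all are. Thus all finite subsets of $H$ are in $\mathscr G$, which contradicts Lemma 1. $\square$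

It is instructive to see why neither argument refutes Theorem 1. In (a) the number $q$ depends on $\mathscr G$, so all we learn is that each single family loses at least a fixed proportion on some large sets: in Theorem 1 the constant $\delta>0$ can be arbitrarily small, but it cannot be replaced by $o(1)$ as $|A|\to\infty$. In (b) one $H$ has to serve all $n$ at once, and the example above shows that this can fail on a countable set.

On $\mathbb N$, by contrast, $o(1)$ is possible. For $h:\mathbb N\to\mathbb N$ nondecreasing and unbounded, the family $\{\emptyset\}\cup\{A:|A|\le h(\min A)\}$ of finite sets is hereditary (as $h$ is nondecreasing) and compact (an infinite $Y$ has a finite subset containing $\min Y$ with more than $h(\min Y)$ elements). For finite $A$, the set $\{a\in A:h(a)\ge|A|\}$ is a member, and its size is at least $|A|-|\{a\in\mathbb N:h(a)<|A|\}|$. With $h(n)=2^n$ the loss is at most $\log_2|A|$ for $A\neq\emptyset$, which is $o(|A|)$.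

## 3. Coherent finite sets and the function $\rho$

A bound attached to single points fails on an uncountable set. The next thing to try is a bound attached to *pairs*. We want a function $\rho$ on pairs of countable ordinals, with values in $\omega=\{0,1,2,\dots\}$, such that each point has few points below it at small $\rho$-distance. Recall that an ordinal is the set of smaller ordinals, so $\beta+1=\{\alpha:\alpha\le\beta\}$, and that every countable limit ordinal is the supremum of an increasing sequence of length $\omega$.

**Lemma 2.** There are finite sets $F_n(\beta)\subset\beta+1$ ($n<\omega$, $\beta<\omega_1$) such that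

* (a) $\beta\in F_n(\beta)\subset F_{n+1}(\beta)$ and $\bigcup_nF_n(\beta)=\beta+1$;
* (b) if $\alpha\in F_n(\beta)$, then $F_n(\alpha)=F_n(\beta)\cap(\alpha+1)$;
* (c) $|F_n(\beta)|\le n+1$, and for each fixed $\beta$ we have $n+1-|F_n(\beta)|\to\infty$ as $n\to\infty$.

The bound $n+1$ is what we shall use later. The second half of (c), the growing slack, keeps the recursion alive: each new ordinal $\gamma$ costs one extra point in every $F_n(\gamma)$, and slack pays for it.

*Proof.* Recursion on $\beta$. Put $F_n(0)=\{0\}$ for all $n$; (a), (b), (c) are clear for $\beta=0$. Let $0<\gamma<\omega_1$ and suppose the sets are defined below $\gamma$ with all the properties.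

**Construction.** Choose $\gamma_0\le\gamma_1\le\cdots<\gamma$ with $\bigcup_k(\gamma_k+1)=\gamma$. (If $\gamma=\beta+1$, take all $\gamma_k=\beta$; if $\gamma$ is a limit, take an increasing cofinal sequence.) Choose $n_0<n_1<\cdots$ such that for all $k$
$$\gamma_k\in F_{n_{k+1}}(\gamma_{k+1}),\qquad\text{and}\qquad n+1-|F_n(\gamma_k)|\ge k+1\ \text{ for all } n\ge n_k .$$
The first demand can be met by (a) for $\gamma_{k+1}$, and persists when $n_{k+1}$ is increased; the second can be met by (c) for $\gamma_k$. Put
$$F_n(\gamma)=\{\gamma\}\ \text{ for } n<n_0,\qquad F_n(\gamma)=\{\gamma\}\cup F_n(\gamma_k)\ \text{ for } n_k\le n<n_{k+1}.$$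

**Property (c).** For $n<n_0$ we have $|F_n(\gamma)|=1\le n+1$. For $n_k\le n<n_{k+1}$ we have $n+1-|F_n(\gamma)|=n+1-|F_n(\gamma_k)|-1\ge k\ge0$, and $k\to\infty$ with $n$.

**Property (a), monotonicity.** Clearly $\gamma\in F_n(\gamma)$. The inclusion $F_n(\gamma)\subset F_{n+1}(\gamma)$ is clear if $n<n_0$, and if $n,n+1$ lie in the same block it follows from (a) for $\gamma_k$. Let $n$ be in the $k$-th block and $n+1=n_{k+1}$. Since $\gamma_k\in F_{n+1}(\gamma_{k+1})$, property (b) gives $F_{n+1}(\gamma_k)\subset F_{n+1}(\gamma_{k+1})$. Hence $F_n(\gamma_k)\subset F_{n+1}(\gamma_k)\subset F_{n+1}(\gamma_{k+1})$.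

**Property (a), union.** Let $\alpha<\gamma$. Pick $k$ with $\alpha\le\gamma_k$ and $m$ with $\alpha\in F_m(\gamma_k)$. Let $n\ge\max(m,n_k)$, say $n_{k'}\le n<n_{k'+1}$; then $k'\ge k$. For $k\le i<k'$ we have $n\ge n_{i+1}$, so $\gamma_i\in F_{n_{i+1}}(\gamma_{i+1})\subset F_n(\gamma_{i+1})$, and (b) gives $F_n(\gamma_i)\subset F_n(\gamma_{i+1})$. Chaining these inclusions, $\alpha\in F_n(\gamma_k)\subset F_n(\gamma_{k'})\subset F_n(\gamma)$.

**Property (b).** Let $\alpha\in F_n(\gamma)$. If $\alpha=\gamma$, there is nothing to prove. If $\alpha<\gamma$, then $n\ge n_0$ and $\alpha\in F_n(\gamma_k)$ for the relevant $k$. By (b) for $\gamma_k$, $F_n(\alpha)=F_n(\gamma_k)\cap(\alpha+1)$, and this equals $F_n(\gamma)\cap(\alpha+1)$ because $\gamma\notin\alpha+1$. $\square$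

*Example.* Take the least possible $n_k$ at each finite $\gamma>0$, where $\gamma_k=\gamma-1$. Then $F_n(\gamma)=\{\gamma\}$ for $n<\gamma$ and $F_n(\gamma)=\{0,\dots,\gamma\}$ for $n\ge\gamma$. This holds for $\gamma=0$. If it holds for $\gamma-1$, then for $n\ge\gamma-1$ the slack $n+1-|F_n(\gamma-1)|$ is $n+1-\gamma$; so the least choice is $n_k=\gamma+k$, in particular $n_0=\gamma$. (No smaller $n_k$ is legal: the slack has to be at least $k+1$ for *all* $n\ge n_k$, and at $n=\gamma+k-1$ it is $k$.) At $\gamma=\omega$ take $\gamma_k=k$ and $n_k=2k+1$. This is legal, because $k\in F_{2k+3}(k+1)$, and $n+1-(k+1)\ge k+1$ for $n\ge2k+1$. So $F_0(\omega)=\{\omega\}$ and $F_n(\omega)=\{0,\dots,k,\omega\}$ for $n\in\{2k+1,2k+2\}$.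

For $\alpha\le\beta$ let
$$\rho(\alpha,\beta)=\rho(\beta,\alpha)=\min\{n:\alpha\in F_n(\beta)\},$$
so $\rho(\beta,\beta)=0$. In the example, $\rho(x,y)=y$ for $x<y<\omega$, and $\rho(k,\omega)=2k+1$. Three properties are all we need from now on.

* ($\rho$1) $\{\alpha\le\beta:\rho(\alpha,\beta)\le n\}=F_n(\beta)$ is finite, and at most $n$ of its elements are $<\beta$.
* ($\rho$2) If $\alpha<\beta<\gamma$ and $\rho(\alpha,\beta),\rho(\beta,\gamma)\le n$, then $\rho(\alpha,\gamma)\le n$.
* ($\rho$3) If $\alpha<\beta<\gamma$ and $\rho(\alpha,\gamma),\rho(\beta,\gamma)\le n$, then $\rho(\alpha,\beta)\le n$.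

Here ($\rho$1) follows from (a) and (c). For ($\rho$2): $\beta\in F_n(\gamma)$, so by (b) $\alpha\in F_n(\beta)\subset F_n(\gamma)$. For ($\rho$3): $\beta\in F_n(\gamma)$, so by (b) $F_n(\beta)=F_n(\gamma)\cap(\beta+1)$, which contains $\alpha$.

## 4. Separated sets, and trees of separated sets

**A bound on pairs.** Let $P:\omega\to\mathbb N$ be nondecreasing and unbounded. The direct analogue of $|A|\le\min A$ is the family
$$\mathscr H_P=\{A\subset\omega_1\text{ finite}:\ |A|\le P(\rho(x,y))\text{ for all distinct }x,y\in A\}.$$
It is hereditary. It is compact: if $Y$ is infinite, fix distinct $x,y\in Y$ and take a finite subset of $Y$ containing both, with more than $P(\rho(x,y))$ elements.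

It even does rather well. Let $A$ be finite. If $|A|\le P(0)$, then $A\in\mathscr H_P$. Otherwise let $j\ge1$ with $P(j-1)<|A|\le P(j)$, and join two points of $A$ if their $\rho$-distance is at most $j-1$. By ($\rho$1) each point has at most $j-1$ neighbors below it, so coloring the points greedily in increasing order uses at most $j$ colors. The largest color class $B$ has $|B|\ge|A|/j$, and distinct $x,y\in B$ have $\rho(x,y)\ge j$, so $|B|\le|A|\le P(j)\le P(\rho(x,y))$ and $B\in\mathscr H_P$. With $P(j)=2^j$ this gives $|B|\ge|A|/(1+\log_2|A|)$ when $|A|>1$.

But $\mathscr H_P$ is never $\varepsilon$-filling, whatever $P$ is. Let $t\ge2$ and take uncountably many pairwise disjoint $t$-element sets in $\omega_1$. On each, $\rho$ has a maximum; uncountably many of them share the same maximum $n$. Let $A$ be the union of $N\ge P(n)$ of these, so $|A|=tN$, and let $B\subset A$ be in $\mathscr H_P$. If $B$ contains two points of one of the $t$-sets, then $|B|\le P(n)\le N$. If not, then $|B|\le N$. Either way $|B|\le|A|/t$, and $t$ was arbitrary. The argument uses nothing about $\rho$ except that its values are integers.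

This locates the damage: as soon as $|B|>P(n)$, the family refuses two points from the same cluster, where "cluster" means points at mutual distance at most $n$.

**Keeping whole clusters.** The natural repair is to keep clusters and to ask for separation only *between* clusters, each cluster being legal on a smaller scale. Let $(P_i)$ be nondecreasing with $P_i\ge i+1$. Call $K$ legal at level $0$ if $|K|\le P_0$, and legal at level $\ell\ge1$ if $|K|\le P_\ell$ and $K$ is a disjoint union of finitely many sets, each legal at some level $<\ell$, with $\rho(x,y)\ge\ell$ for $x,y$ in different parts.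

Now compactness breaks down. Use the $\rho$ of the example, with $\rho(x,y)=y$ for $x<y<\omega$. Then $\{0,\dots,m\}$ is legal at level $m$ for every $m$, by induction. For $m=0$ this is clear. For $m\ge1$, split it into $\{0,\dots,m-1\}$, legal at level $m-1$, and $\{m\}$, legal at level $0$; the distances between the parts are all $m$, and the size is $m+1\le P_m$. Since legal sets have legal subsets (intersect all parts with the subset), every finite subset of $\omega$ is legal, and the infinite set $\omega$ is in the closure.

Look at how this happens. Each legal set comes with a tree of parts. Follow the branch of parts containing the point $0$: for $\{0,\dots,m\}$ it is $\{0,\dots,m\}\supset\{0,\dots,m-1\}\supset\cdots\supset\{0\}$. As $m$ grows, the tree grows *at the top*, and levels may go up forever.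

**Tags.** What is needed is a quantity on the nodes that strictly decreases as one goes *up* a branch and lives in a well-ordered set. We tag each node with a countable ordinal $\nu$, and require that the tags of the parts exceed the tag of the whole. To get a contradiction we must compare the tags from infinitely many different trees, so along the branch of a fixed point $x_0$ a tag must have only finitely many possible values. We therefore require a part's tag to be $\rho$-close to all points of the part and not above them; by ($\rho$1), the tag is then confined to a finite set $F_n(x_0)$.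

This can be arranged, and it is the reason for ($\rho$2) and ($\rho$3): in a connected cluster of the graph "$\rho\le j-1$" the minimum is within $j-1$ of every point, so the minimum can be the tag. The tag of the whole set is its own minimum, so the price is that the cluster containing that minimum has to be thrown away. This is cheap if clusters are small compared with the set.

## 5. Admissible triples

Fix $\delta\in(0,1)$. For $j\ge1$ let $\kappa_j=\delta2^{-j-1}$, so that
$$2\sum_{j\ge1}\kappa_j=\delta .$$
At scale $j$ we shall afford to lose twice the proportion $\kappa_j$. For $i\ge0$ let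
$$P_i=\left\lceil\frac{1+i/\kappa_{i+1}}{\kappa_{i+1}}\right\rceil .$$
Since $\kappa_j$ decreases to $0$, the sequence $(P_i)$ is nondecreasing and unbounded. For $\delta=\frac12$, for instance, $\kappa_1=\frac18$, $\kappa_2=\frac1{16}$, $P_0=8$ and $P_1=17\cdot16=272$.

**Definition.** *Admissible triples* $(K,\ell,\nu)$, with $K\subset\omega_1$ finite, $\ell<\omega$ and $\nu<\omega_1$, are defined by recursion on $\ell$. The triple $(K,0,\nu)$ is admissible iff $|K|\le P_0$. For $\ell\ge1$, the triple $(K,\ell,\nu)$ is admissible iff $|K|\le P_\ell$ and $K$ is a disjoint union of finitely many (possibly zero, possibly empty) sets $K_1,\dots,K_m$ with admissible triples $(K_i,\ell_i,\nu_i)$ such that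

1. $\ell_i<\ell$ and $\nu_i>\nu$;
2. $\nu_i\le x$ and $\rho(\nu_i,x)<\ell$ for all $x\in K_i$;
3. $\rho(x,y)\ge\ell$ whenever $x\in K_i$, $y\in K_{i'}$, $i\ne i'$.

We call $\ell$ the level and $\nu$ the tag. Let
$$\mathscr G=\{K:(K,\ell,\nu)\text{ is admissible for some }\ell,\nu\}.$$

*Example: level $1$.* By Lemma 2(c), $F_0(x)=\{x\}$, so $\rho(\nu_i,x)<1$ forces $\nu_i=x$, and $\rho(x,y)\ge1$ for $x\neq y$. Hence the nonempty parts at level $1$ are singletons $\{x\}$ tagged by $x$, and $(K,1,\nu)$ is admissible iff $|K|\le P_1$ and every $x\in K$ exceeds $\nu$.

*Example: the point $0$.* If $\ell\ge1$ and $(K,\ell,\nu)$ is admissible, then $0\notin K$: a part containing $0$ would have a tag $\nu_i$ with $0\le\nu<\nu_i\le0$. So a member of $\mathscr G$ containing $0$ has at most $P_0$ elements. This is how the tags exclude the bad sets $\{0,\dots,m\}$ of Section 4. More generally, along the branch of a finite ordinal $x$ the tags of the nodes below the root increase strictly, are positive, and are at most $x$, so the branch goes down at most $x$ steps. For infinite $x$ there is no such count; well-ordering takes its place.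

**$\mathscr G$ is hereditary.** We show by induction on $\ell$ that if $(K,\ell,\nu)$ is admissible and $K'\subset K$, then $(K',\ell,\nu)$ is admissible. For $\ell=0$ this is clear. For $\ell\ge1$ replace each $K_i$ by $K_i\cap K'$; the triple $(K_i\cap K',\ell_i,\nu_i)$ is admissible by induction, and the size bound and conditions 1–3 are inherited.

## 6. Compactness: a decreasing sequence of tags

We show that $\mathscr G$ is compact. By Lemma 1 it suffices to derive a contradiction from the assumption that some infinite $X\subset\omega_1$ has all its finite subsets in $\mathscr G$. Choose distinct $x_0,x_1,\dots\in X$ and let $X_m=\{x_0,\dots,x_m\}\in\mathscr G$.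

**Step 1. The branch of $x_0$.** The purpose is to set up the trees and to bound the nodes in which $x_0$ meets another point. For each $m$ fix a finite tree $\mathcal T_m$ of admissible triples witnessing $X_m\in\mathscr G$. Its root is a triple with first coordinate $X_m$; the children of a node of level $\ell\ge1$ are the triples $(K_i,\ell_i,\nu_i)$ from the definition; nodes of level $0$ have no children. The root contains $x_0$, and whenever a node of level $\ge1$ contains $x_0$, exactly one of its children does. So the nodes whose set contains $x_0$ form a branch from the root down to a node of level $0$. Going down this branch, the sets decrease weakly, the levels strictly decrease, and the tags strictly increase.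

For $1\le i\le m$ let $N_m(i)=(K_m(i),\ell_m(i),\nu_m(i))$ be the lowest node whose set contains both $x_0$ and $x_i$. It exists, since the root contains both, and it is on the branch of $x_0$. If $\ell_m(i)\ge1$, then $x_0$ and $x_i$ lie in different children of $N_m(i)$, so condition 3 gives $\rho(x_0,x_i)\ge\ell_m(i)$. If $\ell_m(i)=0$, this is trivial. Since $(P_i)$ is nondecreasing,
$$\ell_m(i)\le\rho(x_0,x_i),\qquad |K_m(i)|\le P_{\rho(x_0,x_i)}.\tag{1}$$
These bounds do not depend on $m$.

**Step 2. Climbing the branch.** The purpose is to choose indices $i_1,i_2,\dots$ for which the nodes $N_m(i_1),N_m(i_2),\dots$ lie higher and higher on the branch, with tags that do not depend on $m$, for infinitely many $m$. We choose these indices together with infinite sets $M_1\supset M_2\supset\cdots$ of integers and ordinals $\nu_1,\nu_2,\dots$, so that $m\ge i_s$ for all $m\in M_s$. Let $i_1=1$ and $M_1=\{1,2,\dots\}$.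

Given $i_s$ and $M_s$, put $p=P_{\rho(x_0,x_{i_s})}$. Let $m\in M_s$ with $m\ge p$. By (1) the set $K_m(i_s)$ has at most $p$ elements, and one of them is $x_0$; so some $x_i$ with $1\le i\le p$ is not in $K_m(i_s)$. There are infinitely many such $m$ and only $p$ possible indices. By the pigeonhole principle there are one index $i_{s+1}\le p$ and an infinite $M'\subset M_s$ such that $i_{s+1}\le m$ and $x_{i_{s+1}}\notin K_m(i_s)$ for all $m\in M'$.

Let $m\in M'$. Both $N_m(i_s)$ and $N_m(i_{s+1})$ are on the branch of $x_0$. The second contains $x_{i_{s+1}}$ and the first does not. Since sets decrease going down, $N_m(i_{s+1})$ is strictly above $N_m(i_s)$, and therefore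
$$\nu_m(i_s)>\nu_m(i_{s+1}).\tag{2}$$

**Step 3. Making the tag independent of $m$.** The node $N_m(i_s)$ has a parent, and the parent is $N_m(i_{s+1})$ or lies below it. So the level of the parent is at most $\ell_m(i_{s+1})\le\rho(x_0,x_{i_{s+1}})$ by (1). Condition 2, applied at the parent to the part $K_m(i_s)\ni x_0$, gives
$$\nu_m(i_s)\le x_0,\qquad \rho(\nu_m(i_s),x_0)<\rho(x_0,x_{i_{s+1}}).$$
Hence $\nu_m(i_s)\in F_n(x_0)$ with $n=\rho(x_0,x_{i_{s+1}})$. This set is finite and does not depend on $m\in M'$. Choose an infinite $M_{s+1}\subset M'$ on which $m\mapsto\nu_m(i_s)$ is constant, and let $\nu_s$ be its value. This completes the choice.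

**Step 4. The contradiction.** Let $s\ge1$ and take $m\in M_{s+2}\subset M_{s+1}$. Then $\nu_m(i_s)=\nu_s$ and $\nu_m(i_{s+1})=\nu_{s+1}$, and (2) gives $\nu_s>\nu_{s+1}$. So $\nu_1>\nu_2>\cdots$ is an infinite decreasing sequence of ordinals, which is impossible. Thus $\mathscr G$ is compact. $\square$

## 7. Clusters of the graph $\rho\le j-1$: filling

For a nonempty finite $C\subset\omega_1$ let $\ell(C)=\min\{j:|C|\le P_j\}$. Let $c_0=1$ and $c_j=(1-2\kappa_j)c_{j-1}$. Since $0<2\kappa_j<1$, the sequence $(c_j)$ is decreasing, and from $\prod(1-a_i)\ge1-\sum a_i$ for $a_i\in[0,1]$ we get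
$$c_j\ge1-2\sum_{1\le i\le j}\kappa_i\ge1-\delta .$$

**Claim.** For each nonempty finite $C\subset\omega_1$ there is $R(C)\subset C$ with $|R(C)|\ge c_{\ell(C)}|C|$ such that $(R(C),\ell(C),\min C)$ is admissible.

The proof is by induction on $j=\ell(C)$. If $j=0$, put $R(C)=C$; then $|C|\le P_0$ and $c_0=1$. Let $j\ge1$, so $P_{j-1}<|C|\le P_j$, and assume the claim for all smaller levels.

**Step 1. Removing points with many close points above.** By ($\rho$1) a point has few close points *below* it, but it may have many *above* it, and these would make its cluster large. For $\alpha\in C$ let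
$$d(\alpha)=|\{\beta\in C:\beta>\alpha,\ \rho(\alpha,\beta)\le j-1\}|.$$
The sum $\sum_{\alpha\in C}d(\alpha)$ counts the pairs $\alpha<\beta$ in $C$ with $\rho(\alpha,\beta)\le j-1$. Counting them by $\beta$ instead, ($\rho$1) gives $\sum_{\alpha\in C}d(\alpha)\le(j-1)|C|$. Let
$$D=\{\alpha\in C:d(\alpha)>(j-1)/\kappa_j\}.$$
If $j=1$, the sum is $0$, so $D=\emptyset$. If $j\ge2$ and $D\ne\emptyset$, then $|D|(j-1)/\kappa_j<(j-1)|C|$, so $|D|<\kappa_j|C|$. In all cases $|D|\le\kappa_j|C|$.

**Step 2. The minimum of a cluster is close to all its points.** Consider the graph on $C\setminus D$ that joins $\alpha\ne\beta$ iff $\rho(\alpha,\beta)\le j-1$. Let $E$ be a connected component and $r=\min E$. We show that $\rho(r,x)\le j-1$ for every $x\in E$. This holds for $x=r$. Suppose it holds for $x\in E$, and let $y\in E$ be adjacent to $x$, with $y\ne r$; so $y>r$. If $x=r$, then $\rho(r,y)\le j-1$ by adjacency. If $r<x<y$, then $\rho(r,x)\le j-1$ and $\rho(x,y)\le j-1$, and ($\rho$2) gives $\rho(r,y)\le j-1$. If $r<y<x$, then $\rho(r,x)\le j-1$ and $\rho(y,x)\le j-1$, and ($\rho$3) gives $\rho(r,y)\le j-1$. Since $E$ is connected, the bound spreads from $r$ to all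 of $E$.

**Step 3. Clusters are small.** By Step 2, every point of $E$ other than $r$ is counted in $d(r)$. Since $r\notin D$, the definition of $P_{j-1}$ gives
$$|E|\le1+d(r)\le1+\frac{j-1}{\kappa_j}\le\kappa_jP_{j-1}.\tag{3}$$
As $\kappa_j<1$, it follows that $|E|\le P_{j-1}$, so $\ell(E)\le j-1$. As $P_{j-1}<|C|$, it also follows that $|E|<\kappa_j|C|$.

**Step 4. Definition of $R(C)$ and its size.** The tags of the parts must exceed $\min C$, so we discard the component containing $\min C$, if there is one (there is none if $\min C\in D$). Let $E_1,\dots,E_m$ be the remaining components. We have removed $D$ and at most one component, so $\sum_i|E_i|\ge(1-2\kappa_j)|C|$. By the induction hypothesis each $R(E_i)$ is defined; put $R(C)=\bigcup_iR(E_i)$. Since the components are disjoint and $(c_j)$ is decreasing,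
$$|R(C)|=\sum_i|R(E_i)|\ge\sum_ic_{\ell(E_i)}|E_i|\ge c_{j-1}(1-2\kappa_j)|C|=c_j|C|.$$

**Step 5. Admissibility.** We check that $(R(C),j,\min C)$ is admissible, with parts $(R(E_i),\ell(E_i),\min E_i)$. These triples are admissible by the induction hypothesis, and $|R(C)|\le|C|\le P_j$.

* Condition 1: $\ell(E_i)\le j-1<j$, and $\min E_i>\min C$ because $E_i\subset C$ and $\min C\notin E_i$.
* Condition 2: for $x\in R(E_i)$ we have $\min E_i\le x$, and $\rho(\min E_i,x)\le j-1<j$ by Step 2.
* Condition 3: points of $E_i$ and $E_{i'}$ with $i\ne i'$ are in different components, so they are not adjacent, and their $\rho$-distance is at least $j$.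

This proves the claim. $\square$

As a check by hand, let $\delta=\frac12$ and $8<|C|\le272$. Then $j=1$, the graph $\rho\le0$ has no edges, $D=\emptyset$, the clusters are single points, and $R(C)=C\setminus\{\min C\}$. This agrees with the description of level $1$ in Section 5, and the loss of one point is less than $\frac18|C|$.

**Proof of Theorem 1.** The family $\mathscr G$ is hereditary by Section 5 and compact by Section 6. Let $A\subset\omega_1$ be finite. If $A=\emptyset$, take $B=\emptyset\in\mathscr G$. Otherwise take $B=R(A)$. By the claim, $B\in\mathscr G$ and $|B|\ge c_{\ell(A)}|A|\ge(1-\delta)|A|$. So $\mathscr G$ is $(1-\delta)$-filling on $\omega_1$. $\square$
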